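
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Edge domination in grids whose side lengths are not multiples of three}


\begin{abstract}
The edge domination number $\gamma'(G)$ is the least number of edges of $G$ that together meet every edge of $G$. For the $m\times n$ grid with $m,n\ge2$ it is known to be at least $mn/3$, with equality if $3\mid mn$. It was conjectured that if $m\ge n\ge 2$ and $3\nmid mn$, then the excess over $mn/3$ is larger than $\epsilon n$ for some constant $\epsilon>0$. We prove this for every $\epsilon<1/39$ and show that it fails for $\epsilon=1/39$. We also determine $\gamma'$ exactly for all grids with $m,n\ge2$ and $3\nmid mn$. A minimum edge dominating set can be taken to be a maximal matching, that is, a set of dominoes, and the lower bound weighs two costs against each other. Many dominoes meeting the left and right sides of the grid are expensive; vertical dominoes placed along these sides reduce their number, but they cost something too, unless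 a chain of vertical dominoes crosses the whole grid. Such a chain cannot coexist with a crossing chain of horizontal dominoes, so in at least one of the two directions the cost is paid.
\end{abstract}

\section{The question and the results}

In a graph, an edge \emph{dominates} itself and every edge that shares an endvertex with it. A set $D$ of edges is \emph{edge dominating} if every edge is dominated by some edge of $D$, and the \emph{edge domination number} $\gamma'(G)$ is the minimum size of an edge dominating set of $G$. Let $P_k$ be the path on $k$ vertices and $\square$ the Cartesian product, so that $P_m\square P_n$ is the $m\times n$ grid. We call its vertices \emph{cells}.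

We shall recall in Section~\ref{sec:matching} that a minimum edge dominating set can be taken to be a maximal matching $M$. The edges of $M$ are then dominoes, and the set $U$ of uncovered cells is independent, that is, no two of its cells are adjacent. If we ignore the boundary of the grid, a domino has six neighboring cells, and at most four of them are uncovered: one beyond each end and one along each long side. An uncovered cell has four neighbors, all covered. Counting adjacent pairs gives $4|U|\le 4|M|$, and since $2|M|+|U|=mn$ this yields $|M|\ge mn/3$. So one expects about $mn/3$ edges, and the question is what the boundary costs.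

If a side is divisible by $3$, the boundary costs nothing. In a grid with $3k$ columns, let the rows read alternately
\[
(\mathsf{UHH})^k,\qquad (\mathsf{HHU})^k ,
\]
where $\mathsf{U}$ is an uncovered cell and $\mathsf{HH}$ a horizontal domino. Numbering columns from $0$, the uncovered cells lie in columns $\equiv 0$ and $\equiv 2\pmod 3$ alternately, so they are independent, and every row has $k$ dominoes: one third of its number of cells. If neither side is divisible by $3$, a row cannot be filled by such blocks, and something has to happen near the ends of the rows. It is known that for all $m,n\ge2$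
\begin{equation}\label{eq:known}
\lceil mn/3\rceil\le\gamma'(P_m\square P_n)\le \frac{mn}3+\frac n{12}+1,
\end{equation}
and that $\gamma'(P_m\square P_n)=\lceil mn/3\rceil$ if $3\mid mn$ and also if $m\le 13$. (None of this is used in the proofs below.) Thus in thin grids the cost of the boundary is hidden by rounding. The following conjecture, posed in \cite{EDG}, says that in general it is not.

\begin{conjecture}
There exists an $\epsilon>0$ such that $\gamma'(P_m\square P_n)>mn/3+\epsilon n$ when $m\ge n\ge2$, $n\not\equiv0\pmod 3$ and $m\not\equiv 0\pmod 3$.
\end{conjecture}

We prove the conjecture, with the sharp range of $\epsilon$, and find the exact value. For $w\not\equiv0\pmod 3$ put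
\[
c(w)=\begin{cases}15,& w\equiv1\pmod 3,\\ 21,& w\equiv2\pmod 3,\end{cases}
\]
and for $w,h\ge2$ with $3\nmid wh$ put
\[
L(w,h)=\frac{wh}3+\frac{h-6}{c(w)},\qquad F(w,h)=\lceil L(w,h)\rceil .
\]

\begin{theorem}[lower bound]\label{thm:lower}
If $m,n\ge2$ and $3\nmid mn$, then $\gamma'(P_m\square P_n)\ge\min\{L(m,n),L(n,m)\}$.
\end{theorem}

\begin{theorem}[the conjecture, with sharp $\epsilon$]\label{thm:conj}
If $m\ge n\ge2$ and $3\nmid mn$, then
\[
\gamma'(P_m\square P_n)\ge\frac{mn}3+\frac n{39},
\]
with equality if and only if $n=13$ and $m\equiv2\pmod 3$. Hence the inequality of the conjecture holds for every $\epsilon<1/39$ and fails for $\epsilon=1/39$.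
\end{theorem}

\begin{theorem}[exact value]\label{thm:exact}
If $m,n\ge2$ and $3\nmid mn$, then $\gamma'(P_m\square P_n)=\min\{F(m,n),F(n,m)\}$.
\end{theorem}

Together with the quoted value $mn/3$ for $3\mid mn$ this settles all grids with $m,n\ge2$. The order of the excess can be read off as follows.

\begin{corollary}\label{cor:excess}
Let $m\ge n\ge2$, $3\nmid mn$, and $\mu=\min\{n/c(m),\,m/c(n)\}$. Then
\[
\mu-\tfrac25\le\gamma'(P_m\square P_n)-\frac{mn}3<\mu+\tfrac57,\qquad\text{and}\qquad \frac n{21}\le\mu\le\frac n{15}.
\]
\end{corollary}

So the excess is linear in $n$: up to a bounded error it lies between $n/21$ and $n/15$, below the $n/12$ of \eqref{eq:known}.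

Section~\ref{sec:matching} passes to matchings, Section~\ref{sec:idea} shows the idea in strips with few columns, Sections~\ref{sec:count} and~\ref{sec:lower} prove Theorem~\ref{thm:lower}, Section~\ref{sec:constr} gives the constructions, and Section~\ref{sec:end} derives the other results.

\section{Maximal matchings}\label{sec:matching}

\begin{lemma}[standard; see Yannakakis and Gavril \cite{YG}]\label{lem:matching}
Every graph $G$ with finitely many edges has a maximal matching with $\gamma'(G)$ edges.
\end{lemma}

\begin{proof}
Among the edge dominating sets of minimum size choose $D$ with the fewest pairs of adjacent edges. Suppose that $uv,vz\in D$ with $u\ne z$. By minimality some edge $e$ is not dominated by $D\setminus\{vz\}$. It is dominated by $vz$, so it contains $v$ or $z$; it does not contain $v$, because $uv$ would dominate it. So $e=zt$ with $t\ne v$, and neither $z$ nor $t$ is covered by $D\setminus\{vz\}$. Let $D'=(D\setminus\{vz\})\cup\{zt\}$. An edge dominated by $vz$ contains $v$, and is dominated by $uv$, or contains $z$, and is dominated by $zt$. So $D'$ is edge dominating. It has the size of $D$, but fewer adjacent pairs: $vz$ was adjacent to $uv$, and $zt$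 is adjacent to no edge of $D\setminus\{vz\}$. This contradiction shows that $D$ is a matching. Being edge dominating, it is maximal.
\end{proof}

From now on the grid $P_w\square P_h$ has cells $(x,y)$ with $0\le x<w$ and $0\le y<h$; here $x$ is the \emph{column}, counted from left to right, $y$ is the \emph{row}, counted from bottom to top, and $w,h\ge2$, $3\nmid wh$. We fix a maximal matching $M$ with $|M|=\gamma'(P_w\square P_h)$. Its edges are called \emph{dominoes}, horizontal (H) or vertical (V). Let $U$ be the set of uncovered cells; it is independent because $M$ is maximal. Put
\[
\delta=|M|-|U| .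
\]
From $wh=2|M|+|U|$ we get
\begin{equation}\label{eq:delta}
3|M|=wh+\delta,\qquad 3|U|=wh-2\delta .
\end{equation}
So the excess $|M|-wh/3$ is $\delta/3$, and our task is to bound $\delta$ from below.

\section{The idea in narrow strips}\label{sec:idea}

This section is motivation; the proofs in the later sections do not depend on it.

\paragraph{Four columns: dominoes at the ends of rows cost.}
Let $w=4$. Let $u_x$ be the number of cells of $U$ in column $x$, let $v_0$ be the number of V dominoes in column $0$, and let $d_L,d_R$ be the numbers of dominoes meeting the first and the last column; put $s=d_L+d_R$. If $(1,y)\in U$, then $(0,y)$ is covered, and not by an H domino, which would cover $(1,y)$ as well; so it is covered by a V domino. A V domino in column $0$ has two neighbors in column $1$; they are adjacent, so at most one is in $U$. Hence $u_1\le v_0$. The $h$ cells of column $0$ are the $u_0$ uncovered ones and $d_L+v_0$ covered ones, so $u_0+u_1\le h-d_L$. By symmetry $u_2+u_3\le h-d_R$, so $|U|\le 2h-s$, and \eqref{eq:delta} gives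
\begin{equation}\label{eq:four}
2\delta=4h-3|U|\ge3s-2h .
\end{equation}
If the two outer columns contain no V dominoes, then $d_L=h-u_0$. Between two consecutive uncovered cells of a column there is a covered one, so $u_0\le d_L+1$, which gives $d_L\ge(h-1)/2$. The same holds for $d_R$, so $s\ge h-1$, and \eqref{eq:four} yields an excess $\delta/3\ge(h-3)/6$. V dominoes in the outer columns reduce $s$: a column that reads $\mathsf{U}$, V, $\mathsf U$, V, \dots\ meets only about $h/3$ dominoes. If both outer columns do so, then $s$ is about $2h/3$, and the lower bound \eqref{eq:four} is about $0$. So we must find out what V dominoes in the outer columns cost.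

\paragraph{Chains of vertical dominoes.}
Follow a V domino $e$ of column $0$ to the right. If its two right neighbors are both covered, we regard this as a waste: $e$ could have been next to an uncovered cell and is not. Otherwise one of the two is uncovered, and the other one, $z$, is covered by a domino $f$. If $f$ is horizontal, then $z$ is its left cell, and the cell to the left of $f$ is covered, by $e$; again something is wasted. If $f$ is vertical, it lies in column $1$, and we can continue with $f$. Two chains may merge in this way at the same $f$, but then both left neighbors of $f$ are covered, which is once more a waste. So a chain of adjacent V dominoes that starts in column $0$ either reaches the last column or pays with a waste. We shall see that waste increases $\delta$.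

\paragraph{Two columns: crossing chains.}
Chains that reach the other side may be free. In two columns, the rows $\mathsf{Uv},\mathsf{vv},\mathsf{vU}$, repeated with period $3$, where $\mathsf v$ is a cell of a V domino, give a maximal matching with two dominoes and two uncovered cells in every three rows, so $\delta$ does not grow with the height; here a V domino of column $0$ and a V domino of column $1$ are side by side in the middle row. In two columns such contacts are the only way to save anything. To see this, consider any maximal matching of $P_2\square P_h$ in which no V domino of column $0$ touches a V domino of column $1$, and suppose that $(0,y)$ is uncovered. Then $(1,y)$ is covered by a V domino $f$. Let $(1,y')$ be its other cell. The cell $(0,y')$ is adjacent to $(0,y)$, hence covered, and not by an H domino; so it is covered by a V domino touching $f$, a contradiction. The same argument applies to column $1$. So every cell is covered, and the matching has $h$ dominoes, far more than $2h/3$.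

In general, a chain of V dominoes from the left side to the right side separates the bottom of the grid from the top, and so no chain of H dominoes can cross in the other direction. Thus in one of the two directions the costs described above are unavoidable.

\paragraph{Seven columns: the two costs in balance.}
Figure~\ref{fig:seven} shows five rows of a pattern in seven columns, to be repeated vertically. In these rows there are $12$ dominoes and $11$ uncovered cells, so $\delta$ grows by $1$ with every five rows. The left column meets two dominoes per period, one V and one H, and so does the right column. Each V domino of an outer column starts a chain of two V dominoes, and each of the two chains pays with exactly one waste, marked by an arrow. The proof will show that $\delta\ge(h-6)/5$ in every strip with $w\equiv1\pmod 3$ columns and $h$ rows without a crossing chain of V dominoes, so the rate $1/5$ cannot be improved there.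

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.68]
\draw[gray!50] (0,0) grid (7,5);
\foreach \x/\y in {1/0,4/0,0/1,3/1,2/2,3/3,2/4,5/4}
  \draw[rounded corners=2pt,fill=gray!15] (\x+0.12,\y+0.12) rectangle (\x+1.88,\y+0.88);
\foreach \x/\y in {6/1,1/2,5/2,0/3}
  \draw[rounded corners=2pt,fill=gray!60] (\x+0.12,\y+0.12) rectangle (\x+0.88,\y+1.88);
\foreach \x/\y in {0/0,3/0,6/0,2/1,5/1,0/2,4/2,2/3,6/3,1/4,4/4}
  \fill (\x+0.5,\y+0.5) circle (0.13);
\foreach \y in {0,1,2,3,4}
  \node at (-0.5,\y+0.5) {\small $\y$};
\foreach \x in {0,1,2,3,4,5,6}
  \node at (\x+0.5,-0.4) {\small $\x$};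
\draw[->,thick] (2.5,2.5) -- (1.5,2.5);
\draw[->,thick] (4.5,3.5) -- (5.5,3.5);
\end{tikzpicture}
\caption{One period (five rows) of a maximal matching in a strip of seven columns. Light rectangles are horizontal dominoes, dark ones vertical dominoes, dots uncovered cells. Two horizontal dominoes have a covered cell beyond one of their ends (arrows); every other end of a horizontal domino and long side of a vertical domino that does not lie on the boundary of the strip is next to exactly one uncovered cell.}
\label{fig:seven}
\end{figure}

\section{Counting by columns}\label{sec:count}

We return to the general matching $M$ of Section~\ref{sec:matching} and make ``waste'' precise. For a domino whose rightmost column is $x\le w-2$, its \emph{right shadow} is the set of cells of column $x+1$ adjacent to its cells in column $x$: one cell for an H domino, two for a V domino. For a domino whose leftmost column is $x\ge1$, its \emph{left shadow} is defined symmetrically, in column $x-1$. Shadows of different dominoes may coincide as sets of cells; we always count them separately, as one shadow for each domino and side. The two cells of a shadow of a V domino are adjacent, so \emph{a shadow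 contains at most one cell of $U$}. It is \emph{wasted} if it contains none. Let $\beta_x$ be the number of wasted right shadows of dominoes with rightmost column $x$ ($0\le x\le w-2$), let $\alpha_x$ be the number of wasted left shadows of dominoes with leftmost column $x$ ($1\le x\le w-1$), and let
\[
N=\sum_{x=1}^{w-1}\alpha_x+\sum_{x=0}^{w-2}\beta_x
\]
be the number of all wasted shadows.

In column $x$ let $u_x$ be the number of cells of $U$, $v_x$ the number of V dominoes, and $l_x$ the number of H dominoes whose left cell is in column $x$; put $l_{-1}=l_{w-1}=0$. Counting the cells of column $x$ gives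
\begin{equation}\label{eq:column}
h=u_x+l_x+l_{x-1}+2v_x\qquad(0\le x\le w-1).
\end{equation}
Let $(x+1,y)\in U$, where $0\le x\le w-2$. Then $(x,y)$ is covered, by a domino that does not cover $(x+1,y)$. So its rightmost column is $x$, and it is the only domino whose right shadow contains $(x+1,y)$. Thus $u_{x+1}$ is the number of right shadows in column $x+1$ that are not wasted. Since $l_{x-1}+v_x$ dominoes have rightmost column $x$, this and its mirror image say
\begin{align}
u_{x+1}&=l_{x-1}+v_x-\beta_x&&(0\le x\le w-2),\label{eq:right}\\
u_{x-1}&=l_x+v_x-\alpha_x&&(1\le x\le w-1).\label{eq:left}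
\end{align}

Put
\[
a=v_0,\quad a'=v_{w-1},\quad d_L=l_0+v_0,\quad d_R=l_{w-2}+v_{w-1},\quad s=d_L+d_R .
\]
So $d_L$ and $d_R$ are the numbers of dominoes meeting the first and the last column. By \eqref{eq:column} for $x=0$ and $x=w-1$,
\begin{equation}\label{eq:a}
a=h-u_0-d_L,\qquad a'=h-u_{w-1}-d_R .
\end{equation}
Adding \eqref{eq:right} and \eqref{eq:left}, then adding $u_x$ on both sides and using \eqref{eq:column}, we obtain
\begin{equation}\label{eq:triple}
u_{x-1}+u_x+u_{x+1}=h-\alpha_x-\beta_x\qquad(1\le x\le w-2).
\end{equation}
At the ends, \eqref{eq:right} for $x=0$ reads $u_1=a-\beta_0$, and \eqref{eq:left} for $x=w-1$ reads $u_{w-2}=a'-\alpha_{w-1}$. With \eqref{eq:a} this becomes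
\begin{equation}\label{eq:ends}
u_0+u_1=h-d_L-\beta_0,\qquad u_{w-2}+u_{w-1}=h-d_R-\alpha_{w-1}.
\end{equation}
So three consecutive columns contain at most $h$ uncovered cells, one third of their cells, and wasted shadows reduce this number. The two leftmost columns together contain at most $h-d_L$ uncovered cells, and the two rightmost ones at most $h-d_R$.

The equations \eqref{eq:triple} and \eqref{eq:ends} are one equation for each column $x=0,\dots,w-1$: the left side is the number of uncovered cells in columns at distance at most $1$ from $x$. If we add all of them, each column is counted three times, except that columns $0$ and $w-1$ are counted twice. Hence $3|U|-u_0-u_{w-1}=wh-s-N$, and \eqref{eq:delta} turns this into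
\begin{equation}\label{eq:identity}
2\delta=N+s-u_0-u_{w-1}.
\end{equation}
Finally,
\begin{equation}\label{eq:alternate}
u_0\le d_L+1,\qquad u_{w-1}\le d_R+1 .
\end{equation}
Indeed, between two consecutive cells of $U$ in a column there is a covered cell, and a domino meets an outer column in one cell or in two adjacent cells, hence meets only one of these gaps; so column $0$ meets at least $u_0-1$ dominoes, and likewise column $w-1$.

\section{The two costs and the lower bound}\label{sec:lower}

The first cost is that of dominoes meeting the outer columns. It generalizes \eqref{eq:four}, and it is where $3\nmid w$ is used.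

\begin{lemma}[end cost]\label{lem:end}
If $w\equiv1\pmod 3$, then $2\delta\ge3s-2h$. If $w\equiv2\pmod 3$, then $4\delta\ge3s-2h$.
\end{lemma}

\begin{proof}
Let $w=3k+1$; then $w\ge4$. Partition the columns into $\{0,1\}$, $\{w-2,w-1\}$ and $k-1$ triples of consecutive columns. By \eqref{eq:triple} and \eqref{eq:ends},
\[
|U|\le(h-d_L)+(h-d_R)+(k-1)h=(k+1)h-s .
\]
By \eqref{eq:delta}, $(3k+1)h-2\delta=3|U|\le3(k+1)h-3s$, that is, $2\delta\ge3s-2h$.

Let $w=3k+2$. Partition the columns into $\{0,1\}$ and $k$ triples of consecutive columns. Then $|U|\le(k+1)h-d_L$, so $(3k+2)h-2\delta\le3(k+1)h-3d_L$, that is, $2\delta\ge3d_L-h$. Symmetrically $2\delta\ge3d_R-h$. Add the two inequalities.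
\end{proof}

The second cost is that of V dominoes in the outer columns. Let $G_V$ be the subgraph of the grid induced by the cells covered by V dominoes, and $G_H$ the one induced by the cells covered by H dominoes. A \emph{V-crossing} is a component of $G_V$ that meets both column $0$ and column $w-1$. An \emph{H-crossing} is a component of $G_H$ that meets both row $0$ and row $h-1$.

\begin{lemma}[waste]\label{lem:waste}
If there is no V-crossing, then $N\ge a+a'$.
\end{lemma}

\begin{proof}
The two cells of a V domino are adjacent, so they lie in one component of $G_V$. Let $\mathcal L$ be the set of V dominoes in components of $G_V$ that meet column $0$, and $\mathcal R$ the set of V dominoes in components that meet column $w-1$. By hypothesis $\mathcal L\cap\mathcal R=\emptyset$. Let $L_x$ be the number of dominoes of $\mathcal L$ in column $x$; so $L_0=a$ and $L_{w-1}=0$. Thus $L_x$ goes from $a$ to $0$, and we show that every decrease is paid for by wasted shadows.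

Let $0\le x\le w-2$, and let $e\in\mathcal L$ be a domino in column $x$ whose right shadow is not wasted. The other cell $z$ of that shadow is not in $U$. Let $f$ be the domino covering $z$.
\begin{itemize}
\item Suppose that $f$ is horizontal. The left neighbor of $z$ is in $e$, so $z$ is the left cell of $f$, and the left shadow of $f$ is a cell of $e$. Hence this shadow is wasted, and $f$ determines $e$.
\item Suppose that $f$ is vertical. Then it lies in column $x+1$ and is adjacent to $e$, so $f\in\mathcal L$. Each domino $e$ that leads to $f$ contains a cell of the left shadow of $f$. This shadow has two cells, so at most two dominoes lead to $f$; if two do, both cells of the shadow are covered, so it is wasted.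
\end{itemize}
Counting the dominoes of $\mathcal L$ in column $x$, first those with wasted right shadow and then the others by the type of $f$, we get
\begin{align*}
L_x\le{}&\#\{e\in\mathcal L\text{ in column }x\text{ with wasted right shadow}\}\\
&+\#\{\text{H dominoes with leftmost column }x+1\text{ and wasted left shadow}\}\\
&+L_{x+1}+\#\{f\in\mathcal L\text{ in column }x+1\text{ with wasted left shadow}\}.
\end{align*}
Move $L_{x+1}$ to the left side and sum over $x=0,\dots,w-2$. The left sides add up to $L_0-L_{w-1}=a$. So $a$ is at most the number of wasted shadows that are left or right shadows of dominoes in $\mathcal L$, or left shadows of H dominoes. By reflection, $a'$ is at most the number of wasted shadows that are left or right shadows of dominoes in $\mathcal R$, or right shadows of H dominoes. No shadow is counted in both families, because $\mathcal L\cap\mathcal R=\emptyset$ and shadows are counted by domino and side. So $a+a'\le N$.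
\end{proof}

\begin{lemma}[crossings exclude each other]\label{lem:cross}
A V-crossing and an H-crossing do not both exist.
\end{lemma}

\begin{proof}
Otherwise there is a path in $G_V$ from column $0$ to column $w-1$ and a path in $G_H$ from row $0$ to row $h-1$. Draw both in the rectangle $[0,w-1]\times[0,h-1]$. By the Jordan curve theorem, a curve in a rectangle that joins the left side to the right side and a curve that joins the bottom to the top have a common point. Since grid edges meet only at common endpoints, the two paths have a common cell. But no cell is in both $G_V$ and $G_H$.
\end{proof}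

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Suppose first that there is no V-crossing. By \eqref{eq:identity}, Lemma~\ref{lem:waste} and \eqref{eq:a},
\[
2\delta\ge a+a'+s-u_0-u_{w-1}=(2h-u_0-u_{w-1}-s)+s-u_0-u_{w-1}=2h-2(u_0+u_{w-1}).
\]
By \eqref{eq:alternate}, $u_0+u_{w-1}\le s+2$, so
\begin{equation}\label{eq:second}
\delta\ge h-s-2 .
\end{equation}
Thus a small $s$ is expensive by \eqref{eq:second}, and a large $s$ by Lemma~\ref{lem:end}. To eliminate $s$, add three times \eqref{eq:second} to the inequality of Lemma~\ref{lem:end}. If $w\equiv1\pmod 3$, this gives $5\delta\ge h-6$; if $w\equiv2\pmod 3$, it gives $7\delta\ge h-6$. In both cases $\delta/3\ge(h-6)/c(w)$, so by \eqref{eq:delta}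
\[
\gamma'(P_w\square P_h)=|M|=\frac{wh+\delta}3\ge L(w,h).
\]
If there is no H-crossing, reflect the grid in the diagonal. This exchanges H with V and $w$ with $h$, and since also $3\nmid h$, we obtain $\gamma'(P_w\square P_h)\ge L(h,w)$. By Lemma~\ref{lem:cross} at least one of the two cases occurs. Take $w=m$ and $h=n$.
\end{proof}

\begin{remark}
The bound for matchings without a V-crossing needs $3\nmid w$. If $w=3k$, the matching with rows alternately $(\mathsf{UHH})^k$ and $(\mathsf{HHU})^k$ has no V domino at all, and $\delta=0$ for every $h$. The proof assumes both $3\nmid w$ and $3\nmid h$ because we do not know in which direction a crossing is missing.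
\end{remark}

\section{Constructions}\label{sec:constr}

\begin{proposition}\label{prop:upper}
If $w,h\ge2$ and $3\nmid wh$, then $\gamma'(P_w\square P_h)\le F(w,h)$.
\end{proposition}

The lower bound tells us what to look for. Up to bounded terms, the bound $L(w,h)$ is attained without a V-crossing only if Lemma~\ref{lem:end} and \eqref{eq:second} are both tight. For $w\equiv1\pmod3$ this means $s=4h/5$, $\delta=h/5$; for $w\equiv2\pmod 3$ it means $s=6h/7$, $\delta=h/7$. Since \eqref{eq:second} is tight only if \eqref{eq:alternate} is, we then have $u_0+u_{w-1}=s$ up to bounded terms, and \eqref{eq:a} gives $a+a'=2h-2s$, which is $2h/5$ and $2h/7$, respectively. This suggests patterns of period $5$ and $7$ with one V domino per period in each outer column, these columns reading cyclically $\mathsf{U,v,v,U,H}$ and $\mathsf{U,v,v,U,H,U,H}$. The patterns below have this form, except that for $w=2$ the second pattern degenerates but still serves the purpose.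

We describe a pattern by its rows, read from left to right as words: $\mathsf U$ is a cell of a set $U$, $\mathsf{HH}$ a horizontal domino, and $\mathsf v$ a cell of a vertical domino. The pattern is periodic in $y\in\mathbb Z$. The tables list row $0$ first; ``above'' and ``top'' refer to larger $y$, as in Figure~\ref{fig:seven}. In the lists of positions an arithmetic progression is empty if its last term is smaller than its first. Given a window of $h$ consecutive rows, call a $\mathsf v$-cell in it \emph{cut} if the other cell of its domino is outside the window. Let $D$ consist of all dominoes inside the window and, for each cut cell, one grid edge of the window containing that cell. Write $|U|$ for the number of $\mathsf U$-cells in the window and $\kappa$ for the number of cut cells. There are $(wh-|U|-\kappa)/2$ dominoes inside the window, so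
\begin{equation}\label{eq:window}
|D|\le\tfrac12\bigl(wh-|U|+\kappa\bigr).
\end{equation}
If $U$ is independent, then $D$ is edge dominating, since $D$ covers all cells of the window outside $U$ and so every edge has an endpoint covered by $D$.

\begin{proof}[Proof of Proposition~\ref{prop:upper} for $w=3k+2$, $k\ge0$]
Use the following pattern of period $7$.
\begin{center}
\begin{tabular}{c|l|l|c}
row mod $7$ & word & positions of $\mathsf U$ & number of $\mathsf U$\\ \hline
$0$ & $(\mathsf{HHU})^k\mathsf{HH}$ & $2,5,\dots,3k-1$ & $k$\\
$1$ & $\mathsf{Uv}(\mathsf{HHU})^k$ & $0;\ 4,7,\dots,3k+1$ & $k+1$\\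
$2$ & $\mathsf{vv}(\mathsf{UHH})^k$ & $2,5,\dots,3k-1$ & $k$\\
$3$ & $\mathsf{v}(\mathsf{UHH})^k\mathsf{U}$ & $1,4,\dots,3k+1$ & $k+1$\\
$4$ & $(\mathsf{UHH})^k\mathsf{Uv}$ & $0,3,\dots,3k$ & $k+1$\\
$5$ & $(\mathsf{HHU})^k\mathsf{vv}$ & $2,5,\dots,3k-1$ & $k$\\
$6$ & $(\mathsf{UHH})^k\mathsf{vU}$ & $0,3,\dots,3k-3;\ 3k+1$ & $k+1$
\end{tabular}
\end{center}
The vertical dominoes are: rows $1,2$ of column $1$; rows $2,3$ of column $0$; rows $4,5$ of column $3k+1$; rows $5,6$ of column $3k$. They use every $\mathsf v$ exactly once.

Inside a row, two positions of $\mathsf U$ differ by at least $3$. The positions of $\mathsf U$ in rows $0,1,\dots,6$ and then row $0$ again have residues modulo $3$ in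
\[
\{2\},\ \{0,1\},\ \{2\},\ \{1\},\ \{0\},\ \{2\},\ \{0,1\},\ \{2\}.
\]
Consecutive sets are disjoint, so $U$ is independent.

A period contains $7k+4=(7w-2)/3$ cells of $U$ and four V dominoes. Consider the seven vertical shifts of a window of $h$ rows. Each row of the window runs through all seven types, so the average of $|U|$ is $h(7w-2)/21$. Each of the two boundary lines of the window cuts each of the four kinds of V dominoes in exactly one shift, so the average of $\kappa$ is $8/7$. Hence, by \eqref{eq:window}, for some shift
\[
|D|\le\frac12\Bigl(wh-\frac{h(7w-2)}{21}+\frac87\Bigr)=\frac{wh}3+\frac{h+12}{21}=L(w,h)+\frac67<F(w,h)+1 ,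
\]
and so $|D|\le F(w,h)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper} for $w=3k+1$, $k\ge1$]
Here averaging over shifts would give only $L(w,h)+\frac65$, which is not quite enough, and we choose the window by hand. Use the following pattern of period $5$; Figure~\ref{fig:seven} shows it for $k=2$.
\begin{center}
\begin{tabular}{c|l|l|c}
row mod $5$ & word & positions of $\mathsf U$ & number of $\mathsf U$\\ \hline
$0$ & $(\mathsf{UHH})^k\mathsf{U}$ & $0,3,\dots,3k$ & $k+1$\\
$1$ & $(\mathsf{HHU})^k\mathsf{v}$ & $2,5,\dots,3k-1$ & $k$\\
$2$ & $\mathsf{Uv}(\mathsf{HHU})^{k-1}\mathsf{vv}$ & $0;\ 4,7,\dots,3k-2$ & $k$\\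
$3$ & $\mathsf{vv}(\mathsf{UHH})^{k-1}\mathsf{vU}$ & $2,5,\dots,3k-4;\ 3k$ & $k$\\
$4$ & $\mathsf{v}(\mathsf{UHH})^k$ & $1,4,\dots,3k-2$ & $k$
\end{tabular}
\end{center}
The vertical dominoes are: rows $1,2$ of column $3k$; rows $2,3$ of column $1$; rows $2,3$ of column $3k-1$; rows $3,4$ of column $0$. They use every $\mathsf v$ exactly once.

Inside a row, two positions of $\mathsf U$ differ by at least $3$. The positions in rows $0,1,\dots,4$ and then row $0$ again have residues modulo $3$ in
\[
\{0\},\ \{2\},\ \{0,1\},\ \{0,2\},\ \{1\},\ \{0\}.
\]
Consecutive sets are disjoint except for rows $2$ and $3$. There, the only position $\equiv0$ in row $2$ is $0$, and the only one in row $3$ is $3k$; these differ since $k\ge1$. So $U$ is independent.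

Let $h=5q+r$ with $0\le r\le4$, and use the window of rows $0,\dots,h-1$. No V domino joins a row of type $4$ to the row of type $0$ above it, so nothing is cut at the bottom of the window. At the top there are the following cases.
\begin{itemize}
\item $r=0$ or $r=1$: the top row has type $4$ or $0$, and no V domino leads upward from it. So $\kappa=0$.
\item $r=2$: the top row has type $1$, and one V domino is cut, in column $3k$. So $\kappa=1$.
\item $r=3$: the top row has type $2$, and two V dominoes would be cut. Replace this row by the word $(\mathsf{UHH})^k\mathsf v$. Its $\mathsf v$, in column $3k$, forms a domino with the $\mathsf v$ below it in the row of type $1$. Its $\mathsf U$-positions $0,3,\dots,3k-3$ are $\equiv0\pmod 3$, while those in the row below are $\equiv2$; so the set of $\mathsf U$-cells in the window remains independent. The row still has $k$ cells $\mathsf U$, and now $\kappa=0$. The bound \eqref{eq:window} applies to the modified window as before.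
\item $r=4$: the top row has type $3$, and one V domino is cut, in column $0$. So $\kappa=1$.
\end{itemize}
Let $\tau=0$ if $r=0$ and $\tau=1$ if $r\ge1$. The window contains $q+\tau$ rows of type $0$, so $|U|=kh+q+\tau$. Since $\kappa\le1$, no two cut cells can share an added edge, so equality holds in \eqref{eq:window}, and
\[
\delta_D:=3|D|-wh=\tfrac32\bigl(wh-kh-q-\tau+\kappa\bigr)-wh=\tfrac h2+\tfrac32(\kappa-q-\tau),
\]
where we used $w=3k+1$. This gives
\begin{center}
\begin{tabular}{c|ccccc}
$r$ & $0$ & $1$ & $2$ & $3$ & $4$\\ \hline
$\kappa$ & $0$ & $0$ & $1$ & $0$ & $1$\\
$\delta_D$ & $q$ & $q-1$ & $q+1$ & $q$ & $q+2$\\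
$5\delta_D$ & $5q$ & $5q-5$ & $5q+5$ & $5q$ & $5q+10$\\
$h+9$ & $5q+9$ & $5q+10$ & $5q+11$ & $5q+12$ & $5q+13$
\end{tabular}
\end{center}
In each case $5\delta_D<h+9$. Hence
\[
|D|=\frac{wh+\delta_D}3<\frac{wh}3+\frac{h+9}{15}=L(w,h)+1\le F(w,h)+1,
\]
and so $|D|\le F(w,h)$.
\end{proof}

\section{The exact value and the conjecture}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
Proposition~\ref{prop:upper}, applied with $(w,h)=(m,n)$ and with $(w,h)=(n,m)$, gives the upper bound. Since $\gamma'$ is an integer, Theorem~\ref{thm:lower} gives $\gamma'\ge\lceil\min\{L(m,n),L(n,m)\}\rceil=\min\{F(m,n),F(n,m)\}$.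
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
Let $m\ge n\ge2$ and $3\nmid mn$, and write $\gamma'=\gamma'(P_m\square P_n)$. We need two lower bounds, one from integrality for small $n$ and one linear in $n$.

First, $(n-6)/c(m)$ and $(m-6)/c(n)$ are at least $-4/15>-1/3$, so Theorem~\ref{thm:lower} gives $\gamma'>mn/3-1/3$. The fractional part of $mn/3$ is $1/3$ or $2/3$, so $mn/3-1/3\ge\lfloor mn/3\rfloor$. As $\gamma'$ is an integer,
\begin{equation}\label{eq:integer}
\gamma'\ge\lceil mn/3\rceil\ge\frac{mn}3+\frac13 .
\end{equation}
Second, if $n\ge6$, then $m-6\ge n-6\ge0$ and $c(m),c(n)\le21$, so Theorem~\ref{thm:lower} gives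
\begin{equation}\label{eq:linear}
\gamma'\ge\frac{mn}3+\frac{n-6}{21}.
\end{equation}

If $n<13$, use \eqref{eq:integer} and $\frac13>\frac n{39}$. If $n=13$, use \eqref{eq:integer} and $\frac13=\frac n{39}$. If $n\ge14$, use \eqref{eq:linear}: the inequality $\frac{n-6}{21}>\frac n{39}$ is equivalent to $39(n-6)>21n$, that is, to $n>13$. So $\gamma'\ge\frac{mn}3+\frac n{39}$ in all cases, and equality forces $n=13$ and $\gamma'=\frac{13m+1}3$. Since $\gamma'$ is an integer, then $m\equiv2\pmod 3$.

Conversely, let $n=13$, $m\ge13$ and $m\equiv2\pmod 3$. Then
\[
L(m,13)=\frac{13m}3+\frac7{21}=\frac{13m+1}3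
\]
is an integer, so $F(m,13)=L(m,13)$, and Proposition~\ref{prop:upper} gives $\gamma'\le\frac{13m}3+\frac13=\frac{mn}3+\frac n{39}$. So equality holds.

Finally, for $\epsilon<1/39$ we have $\gamma'\ge\frac{mn}3+\frac n{39}>\frac{mn}3+\epsilon n$, which proves the conjecture. For $\epsilon=1/39$ its strict inequality fails, for instance, for $n=13$ and $m=14$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:excess}]
Let $\lambda=\min\{(n-6)/c(m),(m-6)/c(n)\}$. By Theorem~\ref{thm:exact}, $\gamma'(P_m\square P_n)=\lceil mn/3+\lambda\rceil$, so $\lambda\le\gamma'(P_m\square P_n)-mn/3<\lambda+1$. Since $6/c(m)$ and $6/c(n)$ lie between $\frac27$ and $\frac25$, we have $\mu-\frac25\le\lambda\le\mu-\frac27$, and the first claim follows. Moreover $n/c(m)\ge n/21$ and $m/c(n)\ge n/21$, so $\mu\ge n/21$, while $\mu\le n/c(m)\le n/15$.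
\end{proof}

\begin{thebibliography}{9}
\bibitem{EDG} ``Edge Domination in Grids'', \texttt{https://combinatorialpress.com/article/jcmcc/}\\\texttt{Volume\%20095/vol-095-paper\%208.pdf}
\bibitem{YG} Yannakakis and Gavril, 1980.
\end{thebibliography}

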